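# Linear waste of Best Fit for $U(j,k)$ and $U(0,b)$

## 1. Continuous items admit no steady state with finitely many open bins

Bins have capacity $1$. Items arrive one at a time, with sizes drawn independently from a distribution $F$ on $(0,1]$. **Best Fit** (BF) puts each item into the bin with the smallest remaining gap among the bins that can hold it. If no bin can hold it, BF opens a new bin. The **waste** after $n$ items is (number of bins used) $-$ (sum of the sizes), which is the same as the sum of all gaps. For instance, the list $0.6,\,0.5,\,0.3,\,0.4$ gives gaps $0.4$; then $0.4,0.5$; then $0.1,0.5$ (the item $0.3$ goes to the tighter gap); then $0.1,0.1$. Two bins, total size $1.8$, waste $0.2$.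

How fast does the expected waste grow? We care about two families. For $b\in(0,1)$, $U(0,b)$ is the uniform distribution on $(0,b]$. For integers $1\le j\le k$, $U(j,k)$, also written $U\{j,k\}$, is the uniform distribution on $\{1/k,2/k,\dots,j/k\}$.

If BF packs very well, one naive picture is a steady state: at any time a few bins are open, and all others are full. For continuous items this picture is impossible, and the reason is short.

**Special case.** Let $0<\beta<1$ and let the items be i.i.d. $U(0,\beta)$. Call a state a finite multiset of positive gaps (full bins are forgotten). Then the BF chain on these states has no invariant probability law.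

*Proof.* Suppose $\pi$ is invariant, and start the chain from $\pi$.

**Step 1: with positive probability some gap lies in $(0,\beta]$.** Start from a state with no such gap. If there is no open bin, the first item opens one, with gap $1-X>0$. As long as there is an open bin and all gaps exceed $\beta$, the next item $X<\beta$ goes into a bin with the smallest gap $q>\beta$, which becomes $q-X>0$ and is again the smallest gap. Almost surely $\sum_t X_t=\infty$, while gaps are at most $1$. So almost surely a gap in $(0,\beta]$ appears at some time. Hence for some $t$ the event has positive probability at time $t$, and by invariance it has positive probability at time $0$.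

On this event let $q$ be the smallest gap, so $0<q\le\beta$. Choose $\delta>0$ such that $p:=P(\text{a gap lies in }(0,\beta]\text{ and }q>\delta)>0$.

**Step 2: compare creation and destruction of tiny gaps.** For $0<x\le\delta$ let $K_x$ be the number of gaps in $(0,x]$. One step changes $K_x$ by at most $1$. For each $L$, invariance gives $E[(K_x\wedge L)\text{ after the step}]=E[(K_x\wedge L)\text{ before}]$. The differences are bounded by $1$, so letting $L\to\infty$ gives
$$P(K_x\text{ increases})=P(K_x\text{ decreases}).$$
A decrease needs a gap in $(0,x]$ and an item $X\le x$, so its probability is at most $\frac x\beta P(K_x\ge1)$. On the event defining $p$, every $X\in[q-x,q)\subset(0,\beta)$ goes into the smallest gap $q>\delta\ge x$ and turns it into $q-X\in(0,x]$, so $K_x$ increases. Its probability is therefore at least $\frac x\beta p$. Thus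
$$P(K_x\ge1)\ge p\qquad\text{for all }x\in(0,\delta].$$

**Step 3: contradiction.** A state has finitely many gaps, so $K_x=0$ for all small $x$, and $P(K_x\ge1)\to0$ as $x\downarrow0$. $\blacksquare$

Tiny gaps are created at a rate proportional to $x$. They are destroyed only at a rate proportional to $x$, and only if they are present. So they must be present at every scale, which finiteness forbids.

## 2. Grids and reservoirs

Two things change in general.

**Grids.** For $U(j,k)$ all gaps are multiples of $1/k$, so for $x<1/k$ the argument says nothing, and finite steady states can exist. Take $U\{2,4\}$, with sizes $\frac14,\frac12$. An item $\frac14$ opens a bin only if there is no open bin; an item $\frac12$ opens one only if all gaps are at most $\frac14$. So at most one bin ever has gap $\ge\frac12$. A gap $\frac34$ arises only when an item $\frac14$ opens a bin while no other bin is open, and the next item goes into that bin; hence a bin of gap $\frac34$ is always the only open one. Let $N$ be the number of gaps equal to $\frac14$. It grows only if the gap $\frac34$ receives $\frac12$ (then $N$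 was $0$), or if a gap $\frac12$ receives $\frac14$ (by Best Fit, only when $N=0$). So $N\le1$, and the waste never exceeds $\frac34$. A result about $U(j,k)$ therefore has to require $k$ large, and we want a bound that is uniform in $k$.

**Reservoirs.** Waste that is $o(n)$ does not give finitely many open bins. The number of open bins may tend to infinity, slower than $n$. What a typical time then looks like may be a state with infinitely many gaps, which accumulate at some level $a>0$: a reservoir. Consider the infinite list of gaps $(a,a,a,\dots)$ with $\frac12\le a<1$. An item $X\le a$ goes into one of the gaps $a$, and infinitely many remain. The small gap $a-X$ lies "behind" infinitely many larger ones, and we agree not to see it. An item $X>a$ opens a bin with gap $1-X<1-a\le a$, which is again behind the reservoir. So this state reproduces itself forever, and no argument by tiny gaps can exclude it.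

For $\beta=1$ and $a=\frac12$ this idealized state opens bins at rate $P(X>\frac12)=\frac12=E X$. That is exactly the rate needed for waste $o(n)$, because the number of bins is the total size plus the waste. For $\beta<1$ and $a\in[\frac12,\beta)$, the opening rate is
$$\frac{\beta-a}\beta\le\frac{\beta-\frac12}{\beta}=\frac\beta2-\frac{(1-\beta)^2}{2\beta}<\frac\beta2=EX ,$$
which is too small. So the proof needs two arguments. An argument of the type of Section 1, performed just above level $a$, excludes some levels $a$. For the remaining levels, we count openings and find fewer than conservation of volume demands.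

## 3. The conjecture and the statements

Write $\bar W^n_{BF}(F)$ for the expected waste of BF on $n$ items. For a fixed pair $(j,k)$, "$\bar W^n_{BF}(U(j,k))$ is linear" means $\Theta(n)$ as $n\to\infty$, and "bounded" means $O(1)$, with constants that may depend on $j,k$. The problem comes from "Approximation Algorithms" (https://hochbaum.ieor.berkeley.edu/html/pub/Book:Approximation-Algorithms-for-NP-Hard-Problems.pdf). Two proved results quoted with it are used in Section 9:

* (i) $\bar W^n_{BF}(U(k-2,k))=O(1)$ for all $k>2$;
* (ii) $\bar W^n_{BF}(U\{j,k\})=O(1)$ whenever $k\ge j(j+3)/2$.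

**Conjecture.** For any $b\in(0,1)$ there is an integer $K_b$ such that $\bar W^n_{BF}(U(j,k))$ is linear whenever $k>K_b$ and $|b-j/k|<\min\{b/2,(1-b)/2\}$.

It is true. To say "uniformly in all distributions near $U(0,\beta)$" we use the **Lévy metric** of two laws on $\mathbb R$ with distribution functions $F,G$:
$$d_L(F,G)=\inf\{\varepsilon>0:\ F(x-\varepsilon)-\varepsilon\le G(x)\le F(x+\varepsilon)+\varepsilon\ \text{ for all }x\}.$$
It metrizes weak convergence, and $d_L(F,G)\le\sup_x|F(x)-G(x)|$. Example: for point masses at $0$ and $h\in(0,1)$ the sup-distance is $1$ but $d_L=h$.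

Let $W_n(F)$ be the BF waste after $n$ i.i.d. items of law $F$, starting with no bins. Ties between bins with equal gaps do not matter.

**Theorem 1.** For every $\beta\in(0,1)$ there are $c>0$, $\rho>0$, $n_0$ such that $E\,W_n(F)\ge cn$ for all $n\ge n_0$ and all $F$ on $(0,1]$ with $d_L(F,U(0,\beta))<\rho$.

**Theorem 2.** Let $0<b_1<b_2<1$. There are $c>0,n_0,K$ such that for all $k>K$, all $j$ with $b_1\le j/k\le b_2$, and all $n\ge n_0$: $cn\le\bar W^n_{BF}(U(j,k))\le n$. Likewise $cn\le\bar W^n_{BF}(U(0,b))\le n$ for all $b\in[b_1,b_2]$ and $n\ge n_0$.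

**Proposition 3.** Any valid $K_b$ satisfies $K_b\ge\frac4{1-b}-1$ if $\frac12\le b<1$, and $K_b\ge\frac12(\frac4b-4)(\frac4b-1)$ if $0<b\le\frac12$. Also, the statement of Theorem 1 is false for $\beta=1$.

**Theorem 2 implies the conjecture.** Given $b$, put $\delta=\min\{b/2,(1-b)/2\}$, $b_1=b-\delta\ge b/2>0$, $b_2=b+\delta\le(1+b)/2<1$, and $K_b=\lceil K\rceil$. If $k>K_b$ and $|b-j/k|<\delta$, then $k>K$ and $b_1\le j/k\le b_2$. In particular $\bar W^n_{BF}(U(0,b))$ is linear for every $b\in(0,1)$.

**Theorem 1 implies Theorem 2.** The waste is at most the number of bins, which is at most $n$. For the lower bound, the purpose is to make the constants uniform in $\beta\in[b_1,b_2]$. For $\beta<\beta'$ the distribution functions of $U(0,\beta)$ and $U(0,\beta')$ differ by at most $1-\beta/\beta'$. So $\beta\mapsto U(0,\beta)$ is continuous for $d_L$, and $\{U(0,\beta):\beta\in[b_1,b_2]\}$ is compact. Let $c_\beta,\rho_\beta,n_{0,\beta}$ come from Theorem 1. Cover the compact set by finitely many balls of radius $\rho_{\beta_i}/2$ about $U(0,\beta_i)$, and put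
$$\rho=\min_i\rho_{\beta_i}/2,\qquad c=\min_i c_{\beta_i},\qquad n_0=\max_i n_{0,\beta_i}.$$
If $F$ has distance less than $\rho$ from some $U(0,\beta)$ with $\beta\in[b_1,b_2]$, then it has distance less than $\rho_{\beta_i}$ from some $U(0,\beta_i)$, so $EW_n(F)\ge cn$ for $n\ge n_0$. This covers $F=U(0,b)$. On $[0,j/k]$ the distribution functions of $U(j,k)$ and $U(0,j/k)$ are $\lfloor kx\rfloor/j$ and $kx/j$; they differ by at most $1/j$. If $k>K:=2/(\rho b_1)$ and $j\ge b_1k$, then $1/j\le1/(b_1k)<\rho$. $\blacksquare$

It remains to prove Theorem 1. From here on $\beta\in(0,1)$ is fixed.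

## 4. States with a reservoir

We need a compact space that contains all BF states and the reservoir limits, and a one-step map on it that is compatible with limits.

**The space.** Let $\mathcal S$ be the set of sequences $g=(g_1\ge g_2\ge\cdots)$ in $[0,1]$ with the product topology. It is closed in $[0,1]^{\mathbb N}$, hence compact metrizable. Put $\alpha(g)=\lim_i g_i$, the reservoir level. A **BF state** is the sorted list of the gaps of all bins (full bins have gap $0$), padded with zeros. Then $\alpha=0$ and the waste is $\sum_ig_i$.

**Insertion.** For $h\in\mathcal S$ and $v\in[0,1]$ let $\mathrm{Ins}(h,v)_i=\max(h_i,\min(h_{i-1},v))$ with $h_0=1$. If $h_i\ge v$ this is $h_i$; if $h_i<v\le h_{i-1}$ it is $v$; if $h_{i-1}<v$ it is $h_{i-1}$. So this is sorted insertion. Each coordinate is continuous in $(h,v)$. If $v\le\alpha(h)$, then $\mathrm{Ins}(h,v)=h$. In all cases $\alpha$ is preserved. Example: with $h=(0.7,0.3,0.3,\dots)$, inserting $0.5$ gives $(0.7,0.5,0.3,0.3,\dots)$ and inserting $0.2$ gives $h$.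

**One step.** For $g\in\mathcal S$, $x\in(0,1]$ define:

* if $x\le\alpha(g)$: $\Phi(g,x)=g$;
* if $x>\alpha(g)$ and $x>g_1$ (an **opening**): $q(g,x)=1$ and $\Phi(g,x)=\mathrm{Ins}(g,1-x)$;
* if $\alpha(g)<x\le g_1$: $i^*=\max\{i:g_i\ge x\}$, $q(g,x)=g_{i^*}$, and $\Phi(g,x)=\mathrm{Ins}(g\text{ without entry }i^*,\ g_{i^*}-x)$.

The index $i^*$ is finite because $g_i\to\alpha(g)<x$, and $g_{i^*}$ is the smallest gap that is $\ge x$. On BF states $\Phi$ is exactly one BF step, and $q$ is the gap of the receiving bin before the step ($1$ for a new bin). Always $\alpha(\Phi(g,x))=\alpha(g)$. The maps $\alpha,\Phi,q$ are Borel: $\Phi$ and $q$ are continuous on each of countably many Borel pieces (one per case and per value of $i^*$). All sets and counts below are given by countably many Borel conditions on coordinates.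

Example. Let $g^l$ consist of $0.9$, then $l$ copies of $0.5$, then zeros. Then $g^l\to g=(0.9,0.5,0.5,\dots)$ with $\alpha(g)=0.5$. An item $0.3$ turns one of the $0.5$'s into $0.2$, and the new states still converge to $g$. This is why $\Phi(g,x)=g$ for $x<\alpha(g)$ is the right definition. An item $0.7$ goes into the gap $0.9$; the new gap $0.2$ sits behind $l$ copies of $0.5$ and is lost in the limit.

**Lemma 1.** Let $g^l$ be BF states, $g^l\to g$ in $\mathcal S$, $x_l\in(0,1]$, $x_l\to x>0$, with $x\ne\alpha(g)$ and $x\notin\{g_i\}$. Then $\Phi(g^l,x_l)\to\Phi(g,x)$; eventually $x_l>g^l_1$ iff $x>g_1$; and if $x>\alpha(g)$, then $q(g^l,x_l)\to q(g,x)$.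

*Proof.* Note $x_l>0=\alpha(g^l)$.

**Case $x>\alpha(g)$: eventually the same bin is chosen.** If $x>g_1$, eventually $x_l>g^l_1$, so both open a bin. Otherwise $x<g_1$, and with $i^*$ for $(g,x)$ we have $g_{i^*}>x>g_{i^*+1}$. Eventually $g^l_{i^*}>x_l>g^l_{i^*+1}$, so the same index is chosen for $(g^l,x_l)$. Continuity of $\mathrm{Ins}$ (and of deleting a fixed entry) gives the claims.

**Case $x<\alpha(g)$: the change happens far out.** Here $x<g_1$. Fix $M$ and choose $m>M$ with $g_m<\alpha(g)+x$, which is possible since $g_m\to\alpha(g)$ and $x>0$. Since $g_m\ge\alpha(g)>x$, eventually $g^l_m>x_l$. So there is no opening ($x_l<g_1^l$), and the chosen index is $\ge m>M$. The inserted value is at most $g^l_m-x_l\to g_m-x<\alpha(g)\le g_M$, so eventually it is less than $g^l_M$. Hence the first $M$ coordinates of $g^l$ are unchanged by the step. As $M$ was arbitrary, $\Phi(g^l,x_l)\to g=\Phi(g,x)$. $\blacksquare$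

## 5. The stationary chain produced by sublinear waste

**Contradiction hypothesis.** Suppose Theorem 1 fails for $\beta$. Applying its negation with $c=\rho=1/l$ and $n_0=l$, we get $F_l\to U(0,\beta)$ weakly and $n_l\to\infty$ with $E\,W_{n_l}(F_l)/n_l\to0$.

**Passing to a limit.** The purpose is to look at a typical time. Let $\tau_l$ be uniform on $\{0,\dots,n_l-1\}$, independent of the items. Let $g^l$ be the BF state after $\tau_l$ items, and let $X^l$ be the next item. Given $\tau_l=t$, the state depends on the first $t$ items only, and the next item has law $F_l$ for every $t$. So $X^l\sim F_l$ is independent of $g^l$. Since $\mathcal S$ is compact, along a subsequence $g^l\Rightarrow\pi$ for a probability $\pi$ on $\mathcal S$. By independence, $(g^l,X^l)\Rightarrow\pi\otimes U(0,\beta)$. By Skorokhod's representation theorem we may replace the pairs by copies with the same laws such that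
$$(g^l,X^l)\to(g,X)\ \text{ a.s.},\qquad g\sim\pi,\ X\sim U(0,\beta)\ \text{independent}.$$
Write $a=\alpha(g)$. Almost surely $X\notin\{0,a,\beta\}\cup\{g_i\}$, because $X$ has a continuous law and is independent of the countable set $\{g_i\}\cup\{a\}$. So Lemma 1 applies almost surely.

**Stationarity.** By Lemma 1, $\Phi(g^l,X^l)\to\Phi(g,X)$ a.s. The law of $\Phi(g^l,X^l)$ is that of the state at time $\tau_l+1$, which is uniform on $\{1,\dots,n_l\}$. It is within total variation $1/n_l$ of the law of $g^l$. Hence
$$\Phi(g,X)\sim\pi. \tag{1}$$
So if $g^0\sim\pi$ and $X_1,X_2,\dots$ are i.i.d. $U(0,\beta)$, independent of $g^0$, then $g^t=\Phi(g^{t-1},X_t)$ is a stationary chain, and $a=\alpha(g^t)$ does not change in time. For one step we write $g=g^0$, $X=X_1$.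

**Opening rate.** This is where sublinear waste enters as a number. If $B_n$ is the number of bins, then $B_n=W_n+\sum_{i\le n}X_i$. Averaging the opening indicator over $\tau_l$,
$$P(X^l>g^l_1)=\frac{E B_{n_l}}{n_l}=E X^l+\frac{E W_{n_l}}{n_l}\longrightarrow\frac\beta2 .$$
By Lemma 1 the indicators converge a.s., so
$$P(X>g_1)=\frac\beta2 . \tag{2}$$

**Increment lemma.** This is the tool from Step 2 of Section 1, with a weight depending on $a$. Let $f:\mathcal S\to[0,\infty]$ be measurable and $w$ bounded measurable. Suppose that a.s. on $\{w(a)\ne0\}$, $f(g^0)$ and $f(g^1)$ are finite and $|f(g^1)-f(g^0)|\le C$. Then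
$$E\big[w(a)\,(f(g^1)-f(g^0))\big]=0, \tag{3}$$
the integrand being read as $0$ where $w(a)=0$. Indeed, $(a,g^0)$ and $(a,g^1)$ have the same law, because $a=\alpha(g^0)=\alpha(g^1)$. So (3) holds for $f\wedge L$, whose increments are also bounded by $C$ on $\{w(a)\ne0\}$. Let $L\to\infty$ by bounded convergence.

The goal is now to contradict (2). A step with $X<a$ does nothing, so only the gaps above $a$ and the items above $a$ matter.

## 6. Only finitely many gaps above the reservoir

In Section 1 finiteness was assumed. In the limit chain it has to be proved: a priori infinitely many $g_i>a$ might decrease to $a$. The proof is the creation/destruction balance near gap $0$, applied before the limit, where the waste bounds the number of gaps above any $\eta>0$.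

Let $V$ be the set of distinct values of the $g_i$ that lie in $(a,\beta)$.

**Lemma 2.** $E|V|\le1$. Consequently, a.s. on $\{a<\beta\}$, only finitely many $i$ have $g_i>a$.

*Proof.*

**Step 1: small gaps are rarely created.** Let $0<\eta<\varepsilon<\beta$, and let $H(n)$ be the number of bins with gap in $(\eta,\varepsilon]$ after $n$ items of the BF process for $F_l$. Then $H(0)=0$, $H$ changes by at most $1$ per step, and $H(n)\le W_n/\eta$. If $H$ decreases, the item went into a bin of gap $\le\varepsilon$, so the item is $\le\varepsilon$. Averaging the increments over $\tau_l$ gives $EH(n_l)/n_l=P(\text{increase})-P(\text{decrease})$ at step $\tau_l+1$, so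
$$P(H\text{ increases at step }\tau_l+1)\le P(X^l\le\varepsilon)+\frac{E W_{n_l}}{\eta\,n_l}\longrightarrow\frac\varepsilon\beta .$$

**Step 2: the same in the limit.** Whether $H$ increases is a function of $(g^l,X^l)$. On the event $\{X>a,\ q(g,X)>\varepsilon,\ \eta<q(g,X)-X<\varepsilon\}$, Lemma 1 gives $q(g^l,X^l)\to q(g,X)$ a.s. So eventually $q(g^l,X^l)>\varepsilon$ and $q(g^l,X^l)-X^l\in(\eta,\varepsilon)$: the receiving bin was not counted before (or was just opened) and is counted after, so $H$ increases. By Fatou's lemma, the event has probability at most $\varepsilon/\beta$. Letting $\eta\downarrow0$,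
$$P\big(X>a,\ q(g,X)>\varepsilon,\ 0<q(g,X)-X<\varepsilon\big)\le\frac\varepsilon\beta . \tag{4}$$

**Step 3: each well-separated value contributes $\varepsilon/\beta$.** For $v\in V$ let $\mathrm{prev}(v)=\max(\{g_i:g_i<v\}\cup\{a\})$. The maximum exists and is $<v$, since all $g_i\ge a$ and the $g_i$ accumulate only at $a$. Suppose $v-\mathrm{prev}(v)>\varepsilon$. Then $v>\varepsilon$. Every $x\in(v-\varepsilon,v)$ satisfies $a\le\mathrm{prev}(v)<x<v<\beta$. No $g_i$ lies in $[x,v)$, so $q(g,x)=v>\varepsilon$ and $0<v-x<\varepsilon$. So $x$ belongs to the event in (4). For two such values $v'<v$ the intervals are disjoint, as $v'\le\mathrm{prev}(v)<v-\varepsilon$. Since $X$ is independent of $g$, (4) gives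
$$\frac\varepsilon\beta\,E\big|\{v\in V:\ v-\mathrm{prev}(v)>\varepsilon\}\big|\le\frac\varepsilon\beta .$$
Cancel $\varepsilon/\beta$ and let $\varepsilon\downarrow0$. By monotone convergence, $E|V|\le1$.

**Step 4: from values to indices.** Let $a<\beta$. A.s. $V$ is finite. Each value $>a$ is taken by finitely many $g_i$, and finitely many $g_i$ are $\ge\beta$, because $g_i\to a<\beta$. $\blacksquare$

## 7. Reservoir levels that can be approached from above

Let us try to repeat Section 1 just above level $a$, with $K_x=\#\{i:a<g_i\le a+x\}$. Destroying such a gap needs an item in $(a,a+x]$. To create one, we need a gap $q$ and an item $X\in[q-a-x,q-a)$. The item must be larger than $a$ (otherwise the reservoir swallows it) and smaller than $\beta$. So we need a gap $q$ in roughly $(2a,a+\beta]$, isolated from below. When can BF produce one? If $m$ equal items of size $s=(1-a)/m$ bring an empty bin from gap $1$ to gap $a$, then $m-1$ of them leave the gap $a+s$. This gap is in the right range exactly when $a<s<\beta$. The argument works precisely under this condition. For $\frac12\le a<\beta$ no $m\ge1$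 gives $s=(1-a)/m>a$, in accordance with the self-reproducing state $(a,a,\dots)$ of Section 2.

**Lemma 3.** Almost surely, if $a<\beta$, then there is no integer $m\ge1$ with $ma<1-a<m\beta$.

Let $\mathrm{Bad}$ be the set of $a\in[0,\beta)$ for which such an $m$ exists. Equivalently, $\mathrm{Bad}=[0,\beta)\cap\bigcup_{m\ge1}\big(1-m\beta,\frac1{m+1}\big)$. For $\beta=\frac34$ the intervals for $m=1,2$ are $(\frac14,\frac12)$ and $(-\frac12,\frac13)$, and those for $m\ge3$ add nothing, so $\mathrm{Bad}=[0,\frac12)$. For $\beta=0.6$ the intervals for $m=1,2$ are $(0.4,0.5)$ and $(-0.2,\frac13)$, so $\mathrm{Bad}=[0,\frac13)\cup(0.4,0.5)$. In general $0\in\mathrm{Bad}$ (take $m>1/\beta$).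

*Proof of Lemma 3.* Suppose $P(a\in\mathrm{Bad})>0$. For $\delta>0$ let $C_\delta$ be the set of states $g$ (with $a=\alpha(g)$) for which there is $q\in\{g_i\}\cup\{1\}$ with
$$2a+\delta<q\le a+\beta\qquad\text{and no }g_i\in[q-a-\delta,\,q). \tag{5}$$
$C_\delta$ increases as $\delta\downarrow0$. Let $C_*=\bigcup_nC_{1/n}=\bigcup_{\delta>0}C_\delta$.

**Part (a): $P(g^0\in C_\delta,\ a\in\mathrm{Bad})>0$ for some $\delta$.** The plan is to steer the chain into $C_*$ by prescribing open ranges for finitely many items.

**Step a1: steering gives positive probability.** Let $u_t(g)$ be the probability that the chain started at the fixed state $g$ is in $C_*$ at some time $s\le t$. It is nondecreasing in $t$, and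
$$u_t(g)\ge\frac1\beta\int_0^\beta u_{t-1}(\Phi(g,x))\,dx .$$
So if $u_{t-1}(\Phi(g,x))>0$ for all $x$ in a nonempty open subinterval of $(0,\beta)$, then $u_t(g)>0$. By induction on $t$: if there is a procedure that leads from $g$ into $C_*$ in at most $t$ steps, and at each step only requires the next item to lie in some nonempty open subinterval of $(0,\beta)$ determined by the past, then $u_t(g)>0$. (For $t=0$ we have $g\in C_*$ and $u_0(g)=1$. For $t\ge1$, if $g\notin C_*$, use the first prescribed interval and the induction hypothesis at the states $\Phi(g,x)$; branches that finish early are covered by monotonicity in $t$.)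

We give such a procedure for every state $g$ with $a\in\mathrm{Bad}$. Fix $m$ with $ma<1-a<m\beta$, let $s=(1-a)/m\in(a,\beta)$, and let $0<\eta<(s-a)/4$. In particular $a+\eta<\beta$.

**Step a2: clear all gaps above $a+\eta$.** Since $g_i\to a$, only finitely many $g_i$ exceed $a+\eta$. While there are some, let $q$ be the smallest value $>a+\eta$, let $q'=\min(q,\beta)$, and require
$$X\in\big(\max(a+\eta,\,q'-\eta),\ q'\big).$$
This is a nonempty open subinterval of $(a,\beta)$, as $a+\eta<q'$. No $g_i$ lies in $(a+\eta,q)$ and $a+\eta<X<q$, so $q(g,X)=q$. If $q\le\beta$, the new gap is $q-X<\eta\le a+\eta$. If $q>\beta$, the gap is reduced by $X>\eta$. No bin is opened. In both cases the number $\sum_{g_i>a+\eta}\lceil g_i/\eta\rceil$ drops by at least $1$. So after at most that many steps (its value for the initial state), all $g_i\le a+\eta$.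

**Step a3: build one isolated gap near $a+s$.** Choose $\theta>0$ with $m\theta<\eta$ and $s+m\theta<\beta$, and require the next $m-1$ items to lie in $(s-\theta,s+\theta)$. This interval is contained in $(a+\eta,\beta)$, since $s-\theta>a+4\eta-\eta$.

Let $m\ge2$. The first item opens a bin, because all gaps are $\le a+\eta$. Let $T_r$ be the total of the first $r$ of these items. For $r\le m-1$,
$$T_r\le T_{m-1}<(m-1)s+(m-1)\theta=1-a-s+(m-1)\theta,$$
so the gap $1-T_r$ exceeds $a+s-\eta>2a+3\eta\ge a+3\eta$. In particular $T_r<1$, the bin stays above the reservoir level, and it is the only bin with gap above $a+\eta$. Each later item exceeds $a+\eta$ and fits into this bin (as $T_r<1$), so it goes there. After $m-1$ items the bin's gap is $q=a+s+e$ with $|e|\le(m-1)\theta<\eta$. For $m=1$ no item is used, and we take $q=1=a+s$, $e=0$.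

Since $s>a+4\eta$,
$$q>a+s-\eta>2a+3\eta,\qquad q\le a+s+(m-1)\theta\le a+\beta,\qquad q-a-\eta>s-2\eta>a+2\eta .$$
All other gaps are $\le a+\eta$, so no $g_i$ lies in $[q-a-\eta,q)$. By (5) the state is in $C_\eta\subset C_*$.

**Step a4: back to time $0$.** So for every state with $a\in\mathrm{Bad}$ there is $t$ with $u_t(g)>0$. Since $P(a\in\mathrm{Bad})>0$, there is $s'$ with $P(g^{s'}\in C_*,\ a\in\mathrm{Bad})>0$, and by stationarity this holds for $s'=0$. As $C_*=\bigcup_nC_{1/n}$, we get $p:=P(g^0\in C_\delta,\ a\in\mathrm{Bad})>0$ for some $\delta=1/n$.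

**Part (b): the balance just above $a$.** For $0<x\le\delta$ let $K_x=\#\{i:a<g_i\le a+x\}$. By Lemma 2 it is a.s. finite on $\{a\in\mathrm{Bad}\}$, at time $0$ and, by stationarity, at time $1$. It changes by at most $1$ per step, since a step removes at most one entry and inserts at most one. By (3) with $f=K_x$ and $w=\mathbf 1_{\mathrm{Bad}}$,
$$P(K_x\text{ increases},\ a\in\mathrm{Bad})=P(K_x\text{ decreases},\ a\in\mathrm{Bad}). \tag{6}$$

*Decrease.* The removed entry lies in $(a,a+x]$, and $X>a$. So $K_x\ge1$ and $X\in(a,a+x]$. The right side of (6) is at most $\frac x\beta P(K_x\ge1,\ a\in\mathrm{Bad})$.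

*Increase.* Let $g\in C_\delta$ with $q$ as in (5). Every $X\in[q-a-x,\,q-a)$ satisfies $X>2a+\delta-a-x\ge a$ and $X<\beta$. No $g_i$ lies in $[X,q)\subset[q-a-\delta,q)$, so the item goes into a gap equal to $q$, possibly by opening a bin if $q=1$. The new gap satisfies $q-X\in(a,a+x]$, while the old one satisfies $q>2a+\delta\ge a+x$. So $K_x$ increases. The left side of (6) is at least $\frac x\beta p$.

Hence $P(K_x\ge1,\ a\in\mathrm{Bad})\ge p>0$ for all $x\in(0,\delta]$. But a.s. on $\{a\in\mathrm{Bad}\}$ only finitely many $g_i$ exceed $a$ (Lemma 2), so $K_x=0$ for all small $x$. Letting $x\downarrow0$ gives a contradiction. $\blacksquare$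

## 8. Counting openings at the surviving levels

Let $\mathrm{Good}=[0,\beta)\setminus\mathrm{Bad}$. By Lemma 3, a.s. $a\in\mathrm{Good}$ or $a\ge\beta$. Since $0\in\mathrm{Bad}$, $a>0$ on $\mathrm{Good}$. For $a\in\mathrm{Good}$ let $m=m(a)\ge0$ be the largest integer with $ma<1-a$; it exists since $a>0$ and $0<1-a$. Maximality gives $(m+1)a\ge1-a$. Since $a\notin\mathrm{Bad}$, we have $m\beta\le1-a$ (trivially if $m=0$). So
$$(m+2)a\ge1,\qquad m\beta\le1-a. \tag{7}$$
For $\beta=0.6$, $\mathrm{Good}=[\frac13,0.4]\cup[0.5,0.6)$; at $a=0.35$ we have $m=1$, and (7) reads $1.05\ge1$, $0.6\le0.65$.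

What do the two inequalities in (7) say about openings? Only items larger than $a$ do anything. A new bin is merged into the reservoir when its gap is $\le a$, that is, when it has received at least $1-a$. Each item is smaller than $\beta$, and $m\beta\le1-a$, so $m$ items are not enough: every bin uses up at least $m+1$ items larger than $a$. Thus openings should occur at rate at most $P(X>a)/(m+1)$. The inequality $a\ge\frac1{m+2}$ makes $P(X>a)$ small. The next lemma makes this precise with a potential: for a gap $q>a$, the quantity $\ell(q)$ below is the least number of items smaller than $\beta$ with total at least $q-a$.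

**Lemma 4.**
$$P(X>g_1,\ a\in\mathrm{Good})\le E\Big[\mathbf 1_{\{a\in\mathrm{Good}\}}\frac{\beta-a}{\beta\,(m(a)+1)}\Big].$$

*Proof.*

**Step 1: the potential.** For $q>a$ put $\ell(q)=\lfloor(q-a)/\beta\rfloor+1\ge1$. By (7), $\ell(1)\ge m+1$. Let $\Lambda(g)=\sum_{i:\,g_i>a}\ell(g_i)$. It is a.s. finite on $\{a\in\mathrm{Good}\}$ by Lemma 2.

**Step 2: its change in one step.** Work on $\{a\in\mathrm{Good}\}$; a.s. $0<X<\beta$ and $X\ne a$. Write $\Delta\Lambda=\Lambda(g^1)-\Lambda(g^0)$.

* $X<a$: the state does not change, so $\Delta\Lambda=0$.
* $X>a$, no opening, receiving gap $q\ge X>a$. If $q-X>a$, then $-1\le\ell(q-X)-\ell(q)\le0$, since $0<X/\beta<1$. If $q-X\le a$, then $0<q-a\le X<\beta$, so $\ell(q)=1$, and the entry disappears below the level: $\Delta\Lambda=-1$. In all cases $-1\le\Delta\Lambda\le0$.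
* Opening (then $X>g_1\ge a$). If $1-X>a$, then $\Delta\Lambda=\ell(1-X)\ge\ell(1)-1\ge m$. If $1-X\le a$, then $m\beta\le1-a\le X<\beta$, which forces $m=0$, and $\Delta\Lambda=0=m$. So $m\le\Delta\Lambda\le1+1/\beta$.

**Step 3: average.** An opening implies $X>a$, so the three cases combine to
$$\Delta\Lambda\ \ge\ m\,\mathbf 1_{\{X>g_1\}}-\big(\mathbf 1_{\{X>a\}}-\mathbf 1_{\{X>g_1\}}\big)=(m+1)\mathbf 1_{\{X>g_1\}}-\mathbf 1_{\{X>a\}} .$$
The increments are bounded, so (3) with $f=\Lambda$ and $w(a)=\mathbf 1_{\{a\in\mathrm{Good}\}}/(m(a)+1)$ gives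
$$0\ge P(X>g_1,\ a\in\mathrm{Good})-E\big[w(a)\mathbf 1_{\{X>a\}}\big]=P(X>g_1,\ a\in\mathrm{Good})-E\Big[w(a)\,\frac{\beta-a}\beta\Big],$$
where the last equality uses that $X\sim U(0,\beta)$ is independent of $a$ and that $a<\beta$ on $\mathrm{Good}$. $\blacksquare$

**Proof of Theorem 1.** We show that the opening rate is below $\beta/2$.

If $a\ge\beta$, then $X<\beta\le a\le g_1$ a.s., so there is no opening. If $a\in\mathrm{Good}$, then (7) gives $a\ge\frac1{m+2}$, and
$$\frac{\beta-a}{\beta(m+1)}\ \le\ \frac{\beta-\frac1{m+2}}{\beta(m+1)}\ <\ \frac\beta2 . \tag{8}$$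
The strict inequality is equivalent to
$$\frac{m+1}2\beta^2-\beta+\frac1{m+2}>0 .$$
For $m=0$ the left side is $\frac12(1-\beta)^2>0$, because $\beta<1$. For $m\ge1$ the left side is a quadratic in $\beta$ with positive leading coefficient and discriminant
$$1-\frac{2(m+1)}{m+2}=-\frac m{m+2}<0 ,$$
so it is positive. By Lemma 3 and Lemma 4,
$$P(X>g_1)=P(X>g_1,\ a\in\mathrm{Good})\le E\Big[\mathbf 1_{\{a\in\mathrm{Good}\}}\frac{\beta-a}{\beta(m(a)+1)}\Big]<\frac\beta2 ,$$
since the random variable in the expectation is everywhere $<\beta/2$. This contradicts (2). So Theorem 1 holds, and with it Theorem 2 and the conjecture. $\blacksquare$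

In (8), $\beta<1$ is needed only for $m=0$. There equality would hold for $\beta=1$, $a=\frac12$, the self-reproducing state of Section 2.

## 9. How $K_b$ must grow near $b=0$ and $b=1$

*Proof of Proposition 3.* The purpose is to exhibit pairs $(j,k)$ inside the window of the conjecture whose waste is bounded by (i) or (ii). Bounded waste is not $\Theta(n)$. So such a pair, with $|b-j/k|<\min\{b/2,(1-b)/2\}$, forces $K_b\ge k$. We read the conjecture as worded, where the condition on $(j,k)$ consists of $k>K_b$ and this window.

**Case $\frac12\le b<1$.** The window is $|b-j/k|<(1-b)/2$. With $j=k-2$, $j/k=1-\frac2k$, it reads $\frac{1-b}2<\frac2k<\frac{3(1-b)}2$, that is,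
$$\frac4{3(1-b)}<k<\frac4{1-b}.$$
Let $k$ be the largest integer $<\frac4{1-b}$. Then $k\ge\frac4{1-b}-1$. This exceeds $\frac4{3(1-b)}$, because $\frac8{3(1-b)}\ge\frac{16}3>1$. Also $k\ge7>2$, because $\frac4{1-b}\ge8$. By (i) the waste is bounded. So $K_b\ge k\ge\frac4{1-b}-1$.

**Case $0<b\le\frac12$.** The window is $|b-j/k|<b/2$. Take $j=\lceil4/b\rceil-4\ge4$ and $k=j(j+3)/2$, an integer because $j$ and $j+3$ have different parity. Then $\frac jk=\frac2{j+3}$ and $\frac4b-1\le j+3<\frac4b$. The upper bound gives $\frac jk>\frac b2$. Since $\frac4b-1>\frac4{3b}$ (as $\frac8{3b}>1$), the lower bound gives $\frac jk<\frac{3b}2$. So the pair is in the window, and by (ii) the waste is bounded. Hence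
$$K_b\ge k=\tfrac12j(j+3)\ge\tfrac12\Big(\frac4b-4\Big)\Big(\frac4b-1\Big).$$

**The statement of Theorem 1 at $\beta=1$.** We have $U(k-2,k)\to U(0,1)$ weakly as $k\to\infty$, and each $U(k-2,k)$ with $k>2$ has bounded waste by (i). So for every $\rho>0$ there is a law $F$ with $d_L(F,U(0,1))<\rho$ and $EW_n(F)=O(1)$, and no bound $EW_n(F)\ge cn$ for all $n\ge n_0$ can hold for it. $\blacksquare$
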